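# Nonvanishing characters at a $p$-element and at its subnormaliser: counterexamples from $SU_3(q)$

## 1. The group $A_5$ at a 5-cycle

Take $G=A_5$ and $x=(1\,2\,3\,4\,5)$. The irreducible characters of $A_5$ have degrees $1,3,3,4,5$. Their values at $x$ can be found by hand. The character of degree 4 is the permutation character on 5 points minus $1$; since $x$ fixes no point, its value is $-1$. The character of degree 5 is the permutation character on the six Sylow 5-subgroups minus $1$; since $x$ normalises exactly one of them, its value is $0$. The two characters of degree 3 come from rotations of the icosahedron, on which $x$ acts with angle $72^\circ$ or $144^\circ$, so their values are $1+2\cos 72^\circ=\frac{1+\sqrt5}{2}$ and $1+2\cos144^\circ=\frac{1-\sqrt5}2$. Four characters do not vanish at $x$: those of degrees $1,3,3,4$.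

Now pass to the local subgroup $N_G(\langle x\rangle)\cong D_{10}$. Its irreducible characters have degrees $1,1,2,2$ and take at $x$ the values $1,\ 1,\ 2\cos72^\circ=\frac{-1+\sqrt5}2,\ 2\cos144^\circ=\frac{-1-\sqrt5}2$. Again four characters do not vanish at $x$.

The two lists match further. All eight degrees are prime to 5. In each list, two of the values are rational and two generate $\mathbb Q(\sqrt5)$. The values themselves do not match: the degree 4 character has value $-1$ and must be paired with a character of value $1$, and $\frac{1+\sqrt5}2$ does not occur in $D_{10}$. But the *number* of nonvanishing characters, the 5-parts of their degrees, and the *fields* generated by their values agree.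

Is this a general phenomenon? To ask this we must say which subgroup should replace $D_{10}$ when $x$ is an arbitrary element of $p$-power order.

## 2. Subnormalisers and the Moretó–Rizo conjecture

Throughout, $G$ is a finite group, $p$ a prime, $G_p$ the set of $p$-elements of $G$ (elements of $p$-power order), $\mathrm{Irr}(G)$ the set of complex irreducible characters, and $n_p$ the $p$-part of the positive integer $n$. For $x\in G$ put
$$\mathrm{Irr}^x(G)=\{\chi\in\mathrm{Irr}(G)\mid \chi(x)\ne0\}.$$
A subgroup $H\le G$ is *subnormal*, written $H\trianglelefteq\trianglelefteq G$, if there is a chain $H=H_0\trianglelefteq H_1\trianglelefteq\dots\trianglelefteq H_k=G$.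

**Definition.** For $H\le G$ let $S_G(H)=\{g\in G\mid H\trianglelefteq\trianglelefteq\langle g,H\rangle\}$. The *subnormaliser* of $x\in G$ is $\mathrm{Sub}_G(x)=\langle S_G(\langle x\rangle)\rangle$.

**Example.** Let $G=S_4$, $p=2$. If $x=(1\,2)(3\,4)$, then $\langle x\rangle\trianglelefteq V_4\trianglelefteq S_4$. Intersecting this chain with $\langle g,x\rangle$ shows that $\langle x\rangle$ is subnormal in $\langle g,x\rangle$ for every $g$, so $\mathrm{Sub}_G(x)=S_4$. If $x=(1\,2)$, then $x$ lies in only one of the three Sylow 2-subgroups, a $D_8$, and Lemma 1 below gives $\mathrm{Sub}_G(x)=D_8$. In this second case the characters of $S_4$ (degrees $1,1,2,3,3$) take the values $1,-1,0,1,-1$ at $x$, while those of $D_8$ take the values $\pm1$ (four linear characters) and $0$. So there are four nonvanishing characters on each side, all of odd degree and with rational values.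

It is known that for a $p$-element $x$ the group $\mathrm{Sub}_G(x)$ is generated by the normalisers of the Sylow $p$-subgroups containing $x$. We only need the case of a single Sylow subgroup, where the proof is short.

**Lemma 1.** If $x\in G_p$ lies in a unique Sylow $p$-subgroup $Q$ of $G$, then $\mathrm{Sub}_G(x)=N_G(Q)$.

*Proof.* Let $g\in N_G(Q)$ and $L=\langle g,x\rangle\le N_G(Q)$. Then $Q\cap L$ is a normal $p$-subgroup of $L$ containing $x$. Every subgroup of a $p$-group is subnormal in it, so $\langle x\rangle\trianglelefteq\trianglelefteq Q\cap L\trianglelefteq L$ and $g\in S_G(\langle x\rangle)$.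

Conversely, let $\langle x\rangle\trianglelefteq\trianglelefteq L=\langle g,x\rangle$. A subnormal $p$-subgroup lies in $O_p(L)$: this is clear if it equals $L$; otherwise it lies subnormally in a proper normal subgroup $N$ of $L$, by induction it lies in $O_p(N)$, and $O_p(N)$ is characteristic in $N$, hence a normal $p$-subgroup of $L$. So $x\in O_p(L)$. A Sylow $p$-subgroup of $G$ containing $O_p(L)$ contains $x$, so it is $Q$; thus $O_p(L)\le Q$. Conjugating by $g\in L$ gives $O_p(L)\le Q^g$, so $x\in Q^g$ and $Q^g=Q$. Hence $S_G(\langle x\rangle)=N_G(Q)$. $\square$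

In Section 1, $x$ lies in the unique Sylow 5-subgroup $\langle x\rangle$, so $\mathrm{Sub}_{A_5}(x)=D_{10}$. The pattern seen there is the following conjecture, discussed in "Picky elements, subnormalisers, and character correspondences".

**Conjecture (Moretó–Rizo (2024)).** For any $x\in G_p$ there exists a bijection $f_x:\mathrm{Irr}^x(G)\to\mathrm{Irr}^x(\mathrm{Sub}_G(x))$ such that

1. $\chi(1)_p=f_x(\chi)(1)_p$, and
2. $\mathbb Q(\chi(x))=\mathbb Q(f_x(\chi)(x))$ for all $\chi\in\mathrm{Irr}^x(G)$.

The conjecture is false. We prove two theorems. In the first, condition (2) alone cannot be met. In the second, there is no bijection whatsoever, even with (1) and (2) dropped, and this happens for every prime.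

**Theorem A.** Let $U=SU_3(3)=U_3(3)$ and $G=(U\times U\times C_3)\rtimes\langle\sigma\rangle$, where $\sigma$ has order 2, swaps the two factors $U$ and inverts $C_3=\langle z\rangle$. Let $p=3$, $P\in\mathrm{Syl}_3(U)$, $1\ne u\in Z(P)$, $v\in P$ in class 3B of $U$, and $x=(u,v,z)$. Then $x$ lies in a unique Sylow 3-subgroup of $G$. The number of $\chi$ with $\mathbb Q(\chi(x))=\mathbb Q(\sqrt{-3})$ is $130$ in $\mathrm{Irr}^x(G)$ and $88$ in $\mathrm{Irr}^x(\mathrm{Sub}_G(x))$. Hence no bijection satisfying (2) exists, and the conjecture is false.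

**Theorem B.** For every prime $p$ there are a finite group $G$ and $x\in G_p$ lying in a unique Sylow $p$-subgroup of $G$ with $|\mathrm{Irr}^x(G)|>|\mathrm{Irr}^x(\mathrm{Sub}_G(x))|$. Moreover, for fixed $p$, the ratio $|\mathrm{Irr}^x(G)|/|\mathrm{Irr}^x(\mathrm{Sub}_G(x))|$ is unbounded over such pairs $(G,x)$.

## 3. Clifford theory: the two facts used

Let $N\trianglelefteq\Gamma$ be finite groups and $\theta\in\mathrm{Irr}(N)$ with stabiliser $I\ge N$ in $\Gamma$.

**Fact C1.** Suppose $\theta$ extends to $I$ and $I/N$ is abelian. Then $\theta$ has exactly $|I/N|$ extensions to $I$. Each induces irreducibly to $\Gamma$, the induced characters are distinct, and they are all the irreducible characters of $\Gamma$ over $\theta$. Each restricts to $N$ as the sum of the $\Gamma$-orbit of $\theta$. The extension exists if $\gcd(|I/N|,|N|)=1$, and also if $I/N$ is cyclic.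

**Fact C2.** Suppose $|\Gamma:N|=r$ is prime. If $\theta$ is not $\Gamma$-invariant, its orbit has size $r$, there is exactly one irreducible character of $\Gamma$ over that orbit, and its restriction to $N$ is the sum of the orbit. If $\theta$ is invariant, there are exactly $r$ irreducible characters over $\theta$, all extending $\theta$.

Fact C2 is the case of Fact C1 in which $I=N$ or $I/N\cong C_r$. It tells us all values of all irreducible characters of $\Gamma$ at elements of $N$, which is all we shall ever evaluate.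

## 4. $SU_3(q)$ and its Borel subgroup

Let $q\ge3$ be a power of $p$ with $3\nmid q+1$. Let $U=SU_3(q)$ be defined by the form $xz'^q+yy'^q+zx'^q$ on $\mathbb F_{q^2}^3$, so $|U|=q^3(q^3+1)(q^2-1)$. Put
$$P=\left\{(a,b):=\begin{pmatrix}1&a&b\\0&1&-a^q\\0&0&1\end{pmatrix}: b+b^q=-a^{q+1}\right\},\qquad T=\{\mathrm{diag}(s,s^{q-1},s^{-q}):s\in\mathbb F_{q^2}^\times\}.$$

**Step 1: identify $B=PT$ as the stabiliser of $\langle e_1\rangle$ and $P$ as a Sylow $p$-subgroup.** An element of $U$ fixing the isotropic point $\langle e_1\rangle$ also fixes $e_1^\perp=\langle e_1,e_2\rangle$, so it is upper triangular. Let its diagonal be $(s,t,w)$. Preserving the form forces $sw^q=1$, so $w=s^{-q}$; determinant $1$ then gives $t=s^{q-1}$. Conversely $\mathrm{diag}(s,s^{q-1},s^{-q})$ has determinant $1$ and preserves the form, since $s\cdot s^{-q^2}=1$ and $(s^{q-1})^{q+1}=1$. A unitriangular matrix with upper entries $a,b$ (first row) and $c$ (second row) preserves the form iff its second and third columns are orthogonal, $a+c^q=0$, that is $c=-a^q$,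 and its third column is isotropic, $b+b^q+c^{q+1}=0$, that is $b+b^q=-a^{q+1}$ (the remaining conditions hold automatically). So the stabiliser is $B=PT$, and $P\trianglelefteq B$ as the kernel of the map to the diagonal. For each $a\in\mathbb F_{q^2}$ the equation $b+b^q=-a^{q+1}\in\mathbb F_q$ has $q$ solutions, because the trace $\mathbb F_{q^2}\to\mathbb F_q$ is onto. So $|P|=q^3$, $P\in\mathrm{Syl}_p(U)$, and $|B|=q^3(q^2-1)$.

**Step 2: show that distinct Sylow $p$-subgroups of $U$ intersect trivially and that $N_U(P)=B$.** This is what puts our elements $x$ into a unique Sylow subgroup. An isotropic vector $(x,y,z)^t$ with $z=0$ has $y=0$. So the isotropic points other than $\langle e_1\rangle$ are the $\langle(x,y,1)^t\rangle$ with $x+x^q+y^{q+1}=0$. These are exactly the points spanned by the third columns $(b,-a^q,1)^t$ of elements of $P$, because $a\mapsto -a^q$ is a bijection and $(-a^q)^{q+1}=a^{q+1}$. The third column of $g$ is $ge_3$, and it determines $g\in P$. So $P$ acts regularly on these points, and every $1\ne y\in P$ fixes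 only the isotropic point $\langle e_1\rangle$. Now let $1\ne y\in P\cap Q$ with $Q\in\mathrm{Syl}_p(U)$. Being conjugate to $P$, the group $Q$ fixes an isotropic point; $y$ fixes that point, so it is $\langle e_1\rangle$. Hence $Q\le B$, and $Q=P$ since $P$ is the normal Sylow $p$-subgroup of $B$. Finally $N_U(P)$ fixes the unique isotropic point fixed by $P$, so $N_U(P)\le B$; the other inclusion is clear.

**Step 3: find the centre, commutators and large characters of $P$.** Put $Z=\{(0,b)\in P\}=\{(0,b):b+b^q=0\}$, of order $q$. The product $(a,b)(a',b')$ has $(1,2)$-entry $a+a'$ and $(1,3)$-entry $b+b'-aa'^q$. So $Z$ is central, $P/Z\cong(\mathbb F_{q^2},+)$ via $a$, and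
$$[(a,b),(a',b')]=(0,\ a'a^q-aa'^q)\qquad([x,y]=xyx^{-1}y^{-1}).$$
For fixed $a\ne0$ the $\mathbb F_q$-linear map $a'\mapsto c=a'a^q-aa'^q$ has kernel $\{a':(a'/a)^q=a'/a\}=\mathbb F_qa$, and its image satisfies $c+c^q=0$. By dimension the image is all of $\{c:c+c^q=0\}$. Thus
$$[x,P]:=\{[x,y]:y\in P\}=Z\quad\text{for every }x\in P\setminus Z. \tag{1}$$
In particular $Z(P)=Z=P'$. Let $1\ne\nu\in\mathrm{Irr}(Z)$ and let $\theta\in\mathrm{Irr}(P)$ lie over $\nu$. For $x\in P\setminus Z$ use (1) to choose $y$ with $\nu([y,x])\ne1$. Then $\theta(x)=\theta(yxy^{-1})=\theta([y,x]x)=\nu([y,x])\theta(x)$, so $\theta(x)=0$. As $\theta$ vanishes off $Z$, we get $|P|=\sum_{x}|\theta(x)|^2=|Z|\theta(1)^2$, so $\theta(1)=q$. Hence over each $\nu\ne1$ there is a unique $\theta_\nu$; it equals $q\nu$ on $Z$ and $0$ off $Z$.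

**Step 4: describe the action of $T$.** Conjugation by the element with parameter $s$ multiplies $a$ by $s\cdot s^{-(q-1)}=s^{2-q}$ and multiplies $b$, for $(0,b)\in Z$, by $s\cdot s^{q}=s^{q+1}$. Since $q^2-1\equiv3$ modulo $q-2$, we have $\gcd(q-2,q^2-1)=\gcd(q-2,3)=\gcd(q+1,3)=1$. So $s\mapsto s^{2-q}$ is a bijection of $\mathbb F_{q^2}^\times$, and $T$ acts on $P/Z\cong\mathbb F_{q^2}$ as the full group of multiplications. It is therefore regular on the nonzero elements. It is also regular on the nontrivial linear characters: if $\kappa\ne1$ and $\kappa(c\,\cdot)=\kappa(c'\,\cdot)$, then $\kappa$ is trivial on $(c-c')\mathbb F_{q^2}$, which forces $c=c'$; so the $q^2-1$ characters $\kappa(c\,\cdot)$ are all the nontrivial ones. On $Z$, a one-dimensional $\mathbb F_q$-space, $T$ acts through $s^{q+1}$, which runs over all of $\mathbb F_q^\times$. So by the same argument $T$ is transitive on the $q-1$ nontrivial elements of $Z$ and on the $q-1$ characters $\nu\ne1$, with stabilisers $T_\nu$ of order $q+1$.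

**Step 5: see that the choice of $u$ and $v$ does not matter, and find their centralisers.** By Step 4, $Z\setminus\{1\}$ is one $B$-class. By Step 4 and (1), $P\setminus Z$ is one $B$-class: $T$ is transitive on the nontrivial cosets of $Z$, and the $P$-conjugates of $v$ fill the coset $Zv$. From now on fix $1\ne u\in Z$ and $v\in P\setminus Z$. By Step 2, $C_U(u)$ and $C_U(v)$ fix $\langle e_1\rangle$, so they lie in $B$. Hence
$$|C_U(u)|=\frac{q^3(q^2-1)}{q-1}=q^3(q+1),\qquad |C_U(v)|=\frac{q^3(q^2-1)}{q^3-q}=q^2. \tag{2}$$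

**Step 6: list $\mathrm{Irr}(B)$ with the pairs $(a,b)=(\chi(u),\chi(v))$.** From here on $a,b$ denote character values. Apply Fact C1 with $N=P$.

| characters of $B$ | degree | number | $(a,b)$ |
|---|---|---|---|
| over $1_P$ | $1$ | $q^2-1$ | $(1,1)$ |
| over the nontrivial linear characters of $P$ | $q^2-1$ | $1$ | $(q^2-1,-1)$ |
| over the $\theta_\nu$ | $q(q-1)$ | $q+1$ | $(-q,0)$ |

The first row is $\mathrm{Irr}(B/P)$ with $B/P\cong T$ abelian. For the second row, the nontrivial linear characters of $P$ are those of $P/Z$, and they form one regular $T$-orbit; so one of them has stabiliser $P$ and induces to the unique irreducible character over the orbit. Its restriction to $P$ is $\rho_{P/Z}-1_P$, where $\rho_{P/Z}$ is the regular character of $P/Z$, with values $q^2-1$ at $u$ and $0-1=-1$ at $v$. For the third row, $\theta_\nu$ is determined by $\nu$, so its stabiliser is $PT_\nu$. By coprimeness it extends, in $q+1$ ways, and each extension induces irreducibly to degree $q(q-1)$ with restriction $\sum_{\nu\ne1}\theta_\nu$ to $P$.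 The value at $u$ is $q\sum_{\nu\ne1}\nu(u)=-q$, and the value at $v$ is $0$.

**Step 7: quote the corresponding table for $U$.** The elements of $Z\setminus\{1\}$ are transvections. For $v\in P\setminus Z$, with matrix entry $a\neq0$, the $(1,3)$-entry of $(v-1)^2$ is $-a^{q+1}\ne0$, so $v$ is regular unipotent. The character table of $SU_3(q)$, $3\nmid q+1$, is in W. A. Simpson, J. S. Frame, *The character tables for $SL(3,q)$, $SU(3,q^2)$, $PSL(3,q)$, $PSU(3,q^2)$*, Canad. J. Math. 25 (1973), 486–494. It gives the pairs $(a,b)=(\chi(u),\chi(v))$: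

| degree | number | $(a,b)$ |
|---|---|---|
| $1$ | $1$ | $(1,1)$ |
| $q(q-1)$ | $1$ | $(-q,0)$ |
| $q^3$ | $1$ | $(0,0)$ |
| $q^2-q+1$ | $q$ | $(1-q,1)$ |
| $q(q^2-q+1)$ | $q$ | $(q,0)$ |
| $(q-1)(q^2-q+1)$ | $q(q-1)/6$ | $(2q-1,-1)$ |
| $q^3+1$ | $(q+1)(q-2)/2$ | $(1,1)$ |
| $(q+1)^2(q-1)$ | $q(q-1)/3$ | $(-q-1,-1)$ |

For $q=3$ and $q=4$ this is also in the ATLAS (Conway et al., 1985).

We can test the quotation against column orthogonality and (2). Over the table, $\sum b^2=1+q+\frac{q(q-1)}2+\frac{(q+1)(q-2)}2=q^2=|C_U(v)|$. Next, the two rows with $b=-1$ contribute $\frac{q(q-1)}6(-2q+1+2q+2)=\frac{q(q-1)}2$ to $\sum ab$, so $\sum ab=1-q(q-1)+\frac{q(q-1)}2+\frac{q^2-q-2}2=0$, as it must be for nonconjugate $u,v$. Finally these two rows contribute $\frac{q(q-1)}6(6q^2+3)=q^4-q^3+\frac{q(q-1)}2$ to $\sum a^2$, so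
$$\sum a^2=1+q^2+q(q-1)^2+q^3+\left(q^4-q^3+\tfrac{q(q-1)}2\right)+\tfrac{q^2-q-2}2=q^4+q^3=|C_U(u)|.$$

**Example ($q=3$).** For $U_3(3)$ the pairs are $1:(1,1)$; $6:(-3,0)$; $7$ (three times): $(-2,1)$; $14:(5,-1)$; $21$ (three times): $(3,0)$; $27:(0,0)$; $28$ (twice): $(1,1)$; $32$ (twice): $(-4,-1)$. For $B$, of order $27\cdot8$, they are $(1,1)$ eight times, $(8,-1)$ once, $(-3,0)$ four times. By (2), $|C_U(u)|=108$ and $|C_U(v)|=9$, so $u$ is in class 3A and $v$ in class 3B.

## 5. The ratios $\chi(u)/\chi(v)$

For $Y\in\{U,B\}$ split $\mathrm{Irr}(Y)=X_Y\sqcup D_Y\sqcup O_Y$ according to $b\ne0$; $b=0\ne a$; $a=b=0$. For $\chi\in X_Y$ put $r_\chi=\chi(u)/\chi(v)$, and let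
$$S_Y=\#\{(\chi,\psi)\in X_Y^2: r_\chi=r_\psi\}.$$

**Lemma 2.** For both $Y=U$ and $Y=B$:

* (i) $|X_Y|=q^2$, every $\chi\in X_Y$ has $\chi(u)\ne0$, and $|D_Y|=q+1$.
* (ii) $r_\chi\in\mathbb Z$ for $\chi\in X_Y$. For $Y=U$ the values are $1,\ 1-q,\ 1-2q,\ 1+q$ with multiplicities $\frac{q(q-1)}2,\ q,\ \frac{q(q-1)}6,\ \frac{q(q-1)}3$. For $Y=B$ they are $1,\ 1-q^2$ with multiplicities $q^2-1,\ 1$. If $p=2$, all are odd.
* (iii) $r_\chi+r_\psi\ne0$ for all $\chi,\psi\in X_Y$.
* (iv) $S_U<S_B$.

*Proof.* Read (i) and (ii) from the tables. For $U$, the number with $b\ne0$ was computed above, since all nonzero $b$ are $\pm1$ and $\sum b^2=q^2$. The set $D_U$ consists of the character of degree $q(q-1)$ and the $q$ of degree $q(q^2-q+1)$. The ratio $1$ occurs $1+\frac{(q+1)(q-2)}2=\frac{q(q-1)}2$ times. For $B$ we have $|X_B|=(q^2-1)+1$ and $|D_B|=q+1$.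

For (iii), the possible sums are $2,\,2-q,\,2-2q,\,2+q,\,2-3q,\,2-4q,\,2+2q$ for $U$ and $2,\,2-q^2,\,2-2q^2$ for $B$. None is zero because $q\ge3$.

For (iv), $S_B=(q^2-1)^2+1=q^4-2q^2+2$. The largest multiplicity for $U$ is $\frac{q(q-1)}2$ (it is at least $q$ since $q\ge3$), so for each of the $q^2$ choices of $\chi$ there are at most $\frac{q(q-1)}2$ choices of $\psi$, and $S_U\le\frac{q^4-q^3}2$. Then
$$S_B-S_U\ \ge\ \tfrac{q^4}2+\tfrac{q^3}2-2q^2+2>0,$$
because $\frac{q^4}2\ge\frac92q^2$. $\square$

For $q=3$ we have $S_U=9+9+1+4=23$ and $S_B=64+1=65$.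

So $U$ and $B$ agree in the sizes of $X$ and $D$, and differ in how often two characters have the same ratio $r$. The conjecture at $x=u$ or $x=v$ in $U$ itself sees only the agreement. Indeed $\mathrm{Sub}_U(u)=\mathrm{Sub}_U(v)=B$ by Lemma 1. At $v$ both sides consist of $q^2$ characters of degree prime to $p$ with values $\pm1$. At $u$ both sides consist of $X_Y\cup D_Y$: $q^2$ characters of degree prime to $p$ and $q+1$ whose degree has $p$-part $q$, all with integer values. So the conjecture holds there. To refute it we need a group whose characters *compare* $r_\chi$ with $r_\psi$.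

## 6. Swapping two copies of $U$: the sum $ab'+a'b$

A sensible first try is to put $u$ and $v$ into the two coordinates of $U\times U$ and let an involution swap the coordinates. Let $p$ be odd, $G=U\wr C_2$, $x=(u,v)$. The Sylow $p$-subgroups of $G$ are the $P_1\times P_2$ with $P_i\in\mathrm{Syl}_p(U)$. By Step 2 of Section 4 only $P\times P$ contains $x$, so $\mathrm{Sub}_G(x)=N_G(P\times P)=B\wr C_2$.

By Fact C2, for $Y\in\{U,B\}$ each $\chi\in\mathrm{Irr}(Y)$ gives two characters of $Y\wr C_2$ with value $\chi(u)\chi(v)=ab$ at $x$, and each unordered pair $\chi\ne\psi$, with pairs $(a,b),(a',b')$, gives one with value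
$$\chi(u)\psi(v)+\psi(u)\chi(v)=ab'+a'b .$$
If $\chi,\psi\in X_Y$, this equals $bb'(r_\chi+r_\psi)$. Here the attempt stops: the sum detects $r_\chi=-r_\psi$, and by Lemma 2(iii) this never happens. The value is nonzero if one of $\chi,\psi$ is in $X_Y$ and the other in $D_Y$, and it is $0$ if both are in $D_Y$ or one is in $O_Y$. So both sides have $2q^2+\frac{q^2(q^2-1)}2$ nonvanishing characters of degree prime to $p$, and $q^2(q+1)$ with degree of $p$-part $q$, all with integer values. The conjecture holds at this $x$.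

We want to see $ab'-a'b$, which vanishes on $X_Y\times X_Y$ exactly when $r_\chi=r_\psi$. So the two summands must receive different coefficients. Theorem A does this with coefficients $\zeta$ and $\zeta^{-1}$, where $\zeta$ is a cube root of unity.

## 7. A cube root of unity on the two summands: proof of Theorem A

Here $p=q=3$, $U=SU_3(3)$, $G=(U\times U\times C_3)\rtimes\langle\sigma\rangle$ and $x=(u,v,z)$. By Sylow's theorem we may take $P$ to be the group of Section 4, so $u\in Z\setminus\{1\}$. An element $v\in P$ of class 3B exists by Sylow, and it is not in $Z(P)$: its centraliser has order $9$, and $27\nmid9$. So $u,v$ are as in Section 4.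

**Step 1: determine the subnormaliser.** Put $M=U\times U\times C_3$, of index 2 in $G$. The Sylow 3-subgroups of $G$ lie in $M$; they are the $P_1\times P_2\times C_3$ with $P_i\in\mathrm{Syl}_3(U)$. If such a group contains $x$, then $1\ne u\in P_1$ and $1\ne v\in P_2$, so $P_1=P_2=P$. So $Q=P\times P\times C_3$ is the only Sylow 3-subgroup containing $x$. It is normalised by $\sigma$, and $N_M(Q)=B\times B\times C_3$. By Lemma 1, $\mathrm{Sub}_G(x)=(B\times B\times C_3)\rtimes\langle\sigma\rangle$.

**Step 2: compute all character values at $x$.** Let $Y\in\{U,B\}$, so that $Y=U$ corresponds to $G$ and $Y=B$ to $\mathrm{Sub}_G(x)$. Let $\lambda\in\mathrm{Irr}(C_3)$ with $\lambda(z)=\zeta=\frac{-1+\sqrt{-3}}2$. The involution $\sigma$ maps $\chi\times\psi\times\lambda^i$ to $\psi\times\chi\times\lambda^{-i}$. We use Fact C2 with $r=2$.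

Characters over $\chi\times\psi\times1$ have value $\chi(u)\chi(v)$ at $x$ if $\chi=\psi$ (two extensions), and $\chi(u)\psi(v)+\psi(u)\chi(v)$ if $\chi\ne\psi$. These are rational.

An orbit with nontrivial third component has size 2 and contains exactly one member of the form $\chi\times\psi\times\lambda$, the other being $\psi\times\chi\times\lambda^{-1}$. So these characters are parametrised by *ordered* pairs $(\chi,\psi)\in\mathrm{Irr}(Y)^2$. With $(a,b)$ and $(a',b')$ belonging to $\chi$ and $\psi$, the value at $x$ is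
$$ab'\zeta+a'b\zeta^{-1}=-\tfrac12(ab'+a'b)+\tfrac12(ab'-a'b)\sqrt{-3}. \tag{3}$$
As $a,b,a',b'\in\mathbb Z$, this is nonzero and generates $\mathbb Q(\sqrt{-3})$ if $ab'\ne a'b$, and it is rational otherwise.

**Step 3: count the characters with field $\mathbb Q(\sqrt{-3})$.** By Step 2 their number is the number of ordered pairs of characters of $Y$ whose vectors $(a,b),(a',b')$ are linearly independent. For $Y=U$ there are 13 nonzero vectors, on the lines through $(1,1),(1,0),(-2,1),(5,-1),(4,1)$ with multiplicities $3,4,3,1,2$. The number is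
$$13^2-(9+16+9+1+4)=130 .$$
For $Y=B$ there are 13 nonzero vectors, on the lines through $(1,1),(8,-1),(1,0)$ with multiplicities $8,1,4$. The number is
$$13^2-(64+1+16)=88 .$$
A bijection satisfying (2) would map the first set of characters onto the second. As $130\ne88$, none exists, and Theorem A is proved. $\blacksquare$

**Remark.** In Theorem A the two sets do have the same size. By (3), a character over an orbit with nontrivial third component vanishes at $x$ iff $ab'=a'b=0$; so the nonvanishing ones number $81$ (both in $X_Y$) plus $2\cdot36$ (one in $X_Y$, one in $D_Y$), that is $153$. The characters with trivial third component contribute $2\cdot9+36+36=90$ by Section 6. The total is $243$ for both $Y$. The coincidences $r_\chi=r_\psi$ change the field but make no value vanish. For Theorem B we need coefficients in ratio $-1$.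

## 8. Wreath products with a $p$-group attached

For Theorem B fix a prime $p$ and a power $q\ge3$ of $p$ with $3\nmid q+1$. For instance $q=p^2$ works, since $p^2\equiv0$ or $1\pmod 3$. Let $U,B,P,Z,u,v$ be as in Section 4.

Let $H$ be a $p$-group, $r\ne p$ a prime, and $h_1,\dots,h_r\in H$. Let $u_1=u$ and $u_2=\dots=u_r=v$. Put
$$x_i=(u_i,h_i)\in U\times H,\qquad x=(x_1,\dots,x_r),\qquad G=(U\times H)\wr C_r ,$$
where $C_r$ permutes the $r$ coordinates of the base group $(U\times H)^r$ cyclically.

**Step 1: determine the subnormaliser.** Since $p\nmid r$, the Sylow $p$-subgroups of $G$ lie in the base group and are the $\prod_i(P_i\times H)$ with $P_i\in\mathrm{Syl}_p(U)$. If $x$ lies in such a group, then $1\ne u_i\in P_i\cap P$ for all $i$, so all $P_i=P$. So $(P\times H)^r$ is the only one containing $x$. It is normalised by the top group $C_r$, and its normaliser in the base group is $(B\times H)^r$. By Lemma 1, $\mathrm{Sub}_G(x)=(B\times H)\wr C_r$.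

**Step 2: reduce the count to a count of tuples.** For $Y\in\{U,B\}$ let $\Gamma_Y=(Y\times H)\wr C_r$. For $\theta=(\theta_1,\dots,\theta_r)\in\mathrm{Irr}(Y\times H)^r$ let
$$V(\theta)=\sum_{j\in\mathbb Z/r}\ \prod_i\theta_i(x_{i+j})\qquad\text{(indices modulo }r).$$
As $r$ is prime, a tuple $\theta$ is either constant or has a $C_r$-orbit of size $r$. By Fact C2, each orbit of nonconstant tuples gives one irreducible character of $\Gamma_Y$, with value $V(\theta)$ at $x$. Each constant tuple $(\theta_1,\dots,\theta_1)$ gives $r$ extensions, with value $\prod_i\theta_1(x_i)=V(\theta_1,\dots,\theta_1)/r$. Put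
$$n_Y=\#\{\theta\in\mathrm{Irr}(Y\times H)^r:V(\theta)\ne0\},\qquad c_Y=\#\{\theta_1\in\mathrm{Irr}(Y\times H):\textstyle\prod_i\theta_1(x_i)\ne0\}.$$
Exactly $n_Y-c_Y$ nonconstant tuples have $V\ne0$, and they fall into orbits of size $r$, so
$$|\mathrm{Irr}^x(\Gamma_Y)|=\tfrac1r(n_Y-c_Y)+r\,c_Y .$$

**Step 3: remove $c_Y$.** For $\theta_1=\chi\times\lambda$ the product is $\chi(u)\chi(v)^{r-1}\prod_i\lambda(h_i)$. By Lemma 2(i), $\chi(u)\chi(v)^{r-1}\ne0$ iff $\chi\in X_Y$. So $c_Y=q^2\cdot\#\{\lambda\in\mathrm{Irr}(H):\prod_i\lambda(h_i)\ne0\}$, the same for $Y=U$ and $Y=B$. Therefore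
$$|\mathrm{Irr}^x(G)|-|\mathrm{Irr}^x(\mathrm{Sub}_G(x))|=\tfrac1r(n_U-n_B). \tag{4}$$

It remains to choose $r$, $H$ and the $h_i$ so that $n_U>n_B$.

**An abelian $H$ does not suffice for $p$ odd, $r=2$.** Let $\theta_1=\chi\times\lambda$ and $\theta_2=\psi\times\mu$, with $(a,b),(a',b')$ belonging to $\chi,\psi$. Then
$$V=ab's+a'bs',\qquad s=\lambda(h_1)\mu(h_2),\quad s'=\lambda(h_2)\mu(h_1). \tag{5}$$
If $H$ is abelian, $s$ and $s'$ are roots of unity of $p$-power order. For $\chi,\psi\in X_Y$, $V=bb'(r_\chi s+r_\psi s')$ vanishes iff $s'/s=-r_\chi/r_\psi$. The left side has odd order as a root of unity, so if it is rational it is $1$; then $r_\chi+r_\psi=0$, against Lemma 2(iii). So $V\ne0$ for all pairs in $X_Y$. If one of $\chi,\psi$ is in $X_Y$ and the other in $D_Y$, exactly one term of (5) is nonzero; in all remaining cases $V=0$. So $n_U=n_B$. To obtain $s'=-s\neq 0$ we need characters of $H$ of larger degree, whose values are not just roots of unity.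

## 9. A sign from a Gauss sum: Theorem B for $p$ odd

Let $p$ be odd, $r=2$ and $H=C_p\wr C_p$. Write $C_p=\langle g\rangle$ for the factors of the base group $C_p^p$, indexed by $\mathbb F_p$. Put
$$h_1=h:=(g^{j^2})_{j\in\mathbb F_p},\qquad h_2=h^n,$$
with $n$ a non-residue modulo $p$. Let $\zeta$ be a primitive $p$-th root of unity.

**Step 1: restrict the possible ratios $s'/s$ to $\pm1$.** In (5) we now have $s=\lambda(h)\mu(h^n)$ and $s'=\lambda(h^n)\mu(h)$. Since $h$ has order $p$, $\lambda(h)$ and $\mu(h)$ are sums of $p$-th roots of unity, hence in $\mathbb Q(\zeta)$. If $\gamma$ is the automorphism $\zeta\mapsto\zeta^n$ of $\mathbb Q(\zeta)$, then $\lambda(h^n)=\gamma(\lambda(h))$ and $\mu(h^n)=\gamma(\mu(h))$. So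
$$s=\lambda(h)\,\gamma(\mu(h)),\qquad s'=\gamma(\lambda(h))\,\mu(h),$$
which are both zero or both nonzero, and which have the same norm to $\mathbb Q$. If they are nonzero and $s'/s\in\mathbb Q$, taking norms gives $(s'/s)^{p-1}=1$, so $s'/s=\pm1$.

**Step 2: count the pairs $(\chi,\psi)$ with $V\ne0$ for fixed $(\lambda,\mu)$.** If $s=s'=0$, then $V=0$ for all $(\chi,\psi)$. Let $s,s'\ne0$. If one of $\chi,\psi$ is in $O_Y$, or both are in $D_Y$, then both terms of (5) are $0$. If one is in $X_Y$ and the other in $D_Y$, exactly one of $ab'$, $a'b$ is nonzero, so $V\ne0$; this gives $2q^2(q+1)$ pairs. If both are in $X_Y$, then $V=bb'(r_\chi s+r_\psi s')$, and $V=0$ iff $s'/s=-r_\chi/r_\psi$. By Step 1 this forces $s'/s=\pm1$. If $s'=s$ it says $r_\chi=-r_\psi$, impossible by Lemma 2(iii). If $s'=-s$ it says $r_\chi=r_\psi$, which holds for exactly $S_Y$ pairs. So the number of $(\chi,\psi)$ with $V\ne0$ is $2q^2(q+1)+q^4$, minus $S_Y$ if $s'=-s$. Summing over $(\lambda,\mu)$,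
$$n_U-n_B=m\,(S_B-S_U),\qquad m=\#\{(\lambda,\mu)\in\mathrm{Irr}(H)^2:s'=-s\ne0\}. \tag{6}$$

**Step 3: show $m\ge1$.** Take $\mu=1_H$. Let $\lambda$ be induced from the linear character $\tau\times1\times\dots\times1$ of $C_p^p$, where $\tau(g)=\zeta$. Its conjugates under the top group have $\tau$ in the $p$ different positions, so it is not invariant, and $\lambda$ is irreducible by Fact C2. Adding the $p$ conjugates, and then using $1=-\sum_{k\ne0}\zeta^k$,
$$s=\lambda(h)=\sum_{j\in\mathbb F_p}\zeta^{j^2}=1+2\sum_{k\text{ square}}\zeta^k=\sum_{k\text{ square}}\zeta^k-\sum_{k\text{ non-square}}\zeta^k ,$$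
with $k$ running over $\mathbb F_p^\times$. This Gauss sum is nonzero because $\zeta,\zeta^2,\dots,\zeta^{p-1}$ are linearly independent over $\mathbb Q$. The automorphism $\gamma$ exchanges the two sums, as $n$ is a non-residue. So $s'=\lambda(h^n)=\gamma(\lambda(h))=-s$, and $m\ge1$. (For $p=3$: $h=(1,g,g)$, $h_2=h^2$, and $\lambda(h)=1+2\zeta=\pm\sqrt{-3}$ changes sign under $\zeta\mapsto\zeta^2$.)

**Step 4: conclude.** By (4), (6) and Lemma 2(iv),
$$|\mathrm{Irr}^x(G)|-|\mathrm{Irr}^x(\mathrm{Sub}_G(x))|=\tfrac m2\,(S_B-S_U)>0 .$$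

## 10. Three factors and the zero of a $D_8$-character: Theorem B for $p=2$

For $p=2$ the choice $r=2$ is not allowed, so take $r=3$. Index the coordinates by $\mathbb Z/3$. Let $\theta_i=\chi_i\times\lambda_i$ and $(a_i,b_i)=(\chi_i(u),\chi_i(v))$. Indexing the sum $V$ by the position $k$ that receives $x_1$, we get for any 2-group $H$
$$V=\sum_{k\in\mathbb Z/3}A_k\Lambda_k,\qquad A_k=a_kb_{k+1}b_{k+2},\quad \Lambda_k=\lambda_k(h_1)\lambda_{k+1}(h_2)\lambda_{k+2}(h_3). \tag{7}$$
If all $\chi_i\in X_Y$, write $r_k=r_{\chi_k}$; then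
$$V=b_0b_1b_2\sum_kr_k\Lambda_k. \tag{8}$$

**Step 1: settle the tuples with some $\chi_i\notin X_Y$.** If some $\chi_i\in O_Y$, then all $A_k=0$. If at least two $\chi_i$ are in $D_Y$, then for each $k$ at least one of them sits at a position different from $k$ and contributes a factor $b_i=0$, so again all $A_k=0$. If exactly one $\chi_m\in D_Y$ and the other two are in $X_Y$, only $A_m\ne0$, and $V\ne0$ iff $\Lambda_m\ne0$. So the number of tuples of this last kind with $V\ne0$ is $(q+1)q^4\sum_m\#\{(\lambda_i):\Lambda_m\ne0\}$, the same for $Y=U$ and $Y=B$.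

**An abelian $H$ again does not suffice.** If $H$ is abelian, every $\Lambda_k$ is a power of some primitive $2^e$-th root of unity $\omega$ with $e\ge1$. Modulo $1-\omega$ each $\Lambda_k$ becomes $1$, and $\mathbb Z[\omega]/(1-\omega)\cong\mathbb F_2$, since the $2^e$-th cyclotomic polynomial takes the value $2$ at $1$. All $r_k$ are odd by Lemma 2(ii), so $\sum_kr_k\Lambda_k\equiv 1+1+1=1$, and $V\ne0$ in (8) always. With Step 1 this gives $n_U=n_B$. The cure is a character of $H$ with a zero, which removes one of the three terms and leaves a comparison of two ratios.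

Take $H=D_8$, $h_1=1$, $h_2=c$ the central involution, and $h_3=t$ a noncentral element. The four linear characters $\lambda$ have $\lambda(1)=\lambda(c)=1$ (as $c\in H'$) and $\lambda(t)=\pm1$, each sign occurring twice (as $t$ has nontrivial image in $H/H'\cong C_2^2$). The character $\delta$ of degree 2 takes the values $2,-2,0$ at $1,c,t$.

**Step 2: count the tuples with all $\chi_i\in X_Y$ and $V=0$.** We use (8) and distinguish by the number of $\lambda_i$ equal to $\delta$.

* *None.* All $\Lambda_k=\pm1$ and all $r_k$ are odd, so $\sum_kr_k\Lambda_k$ is odd and $V\ne0$.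
* *Exactly one, $\lambda_m=\delta$.* Put $\varepsilon_i=\lambda_i(t)$ for $i\ne m$. Then $\Lambda_m=\delta(1)\cdot1\cdot\varepsilon_{m+2}=2\varepsilon_{m+2}$. Next, $\Lambda_{m-1}=1\cdot\delta(c)\,\varepsilon_{m+1}=-2\varepsilon_{m+1}$. Finally $\Lambda_{m-2}$ contains the factor $\delta(t)=0$. So $V=0$ iff $\varepsilon_{m+2}r_m=\varepsilon_{m+1}r_{m-1}$, that is, $r_m=\varepsilon_{m+1}\varepsilon_{m+2}\,r_{m-1}$. If $\varepsilon_{m+1}\varepsilon_{m+2}=-1$, this never happens, by Lemma 2(iii). If $\varepsilon_{m+1}\varepsilon_{m+2}=1$, it says $r_m=r_{m-1}$, which holds for exactly $q^2S_Y$ triples in $X_Y^3$: $S_Y$ choices of $(\chi_m,\chi_{m-1})$ and $q^2$ of $\chi_{m+1}$. There are $3\cdot4\cdot2=24$ triples $(\lambda_i)$ of the latter kind: three positions $m$, four choices for one linear character, and two for the other with the same sign at $t$.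
* *Exactly two, with $\lambda_m$ linear.* In $\Lambda_k$ the character at position $k+2$ is evaluated at $t$. So $\Lambda_k\ne0$ only if $k+2=m$, and $\Lambda_{m-2}=\delta(1)\delta(c)\lambda_m(t)=-4\lambda_m(t)\ne0$. Since $r_{m-2}\ne0$, $V\ne0$.
* *All three.* All $\Lambda_k=0$, so $V=0$ for all $q^6$ triples $(\chi_i)$, for both $Y$.

**Step 3: conclude.** By Steps 1 and 2, $n_Y$ equals a number independent of $Y$ minus $24q^2S_Y$. So $n_U-n_B=24q^2(S_B-S_U)$, and by (4) with $r=3$ and Lemma 2(iv),
$$|\mathrm{Irr}^x(G)|-|\mathrm{Irr}^x(\mathrm{Sub}_G(x))|=8q^2(S_B-S_U)>0 .$$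

**Example ($q=4$).** Here the ratios for $U$ have multiplicities $6,4,2,4$, so $S_U=36+16+4+16=72$, while $S_B=15^2+1=226$. The difference is $8\cdot16\cdot154=19712$.

## 11. Direct powers and the unbounded ratio

This step proves the last sentence of Theorem B. Fix $p$, let $(G,x)$ be the pair constructed in Section 9 or 10, let $Q$ be the unique Sylow $p$-subgroup of $G$ containing $x$, and let
$$\rho=\frac{|\mathrm{Irr}^x(G)|}{|\mathrm{Irr}^x(\mathrm{Sub}_G(x))|}>1 .$$
For $m\ge1$ consider $\underline x=(x,\dots,x)\in G^m$. The Sylow $p$-subgroups of $G^m$ are the products $Q_1\times\dots\times Q_m$ with $Q_i\in\mathrm{Syl}_p(G)$. Such a product contains $\underline x$ iff $x\in Q_i$ for all $i$, that is, iff all $Q_i=Q$. So $\underline x$ lies in the unique Sylow $p$-subgroup $Q^m$, and by Lemma 1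
$$\mathrm{Sub}_{G^m}(\underline x)=N_{G^m}(Q^m)=N_G(Q)^m=\mathrm{Sub}_G(x)^m .$$
The irreducible characters of $G^m$ are the $\chi_1\times\dots\times\chi_m$ with $\chi_i\in\mathrm{Irr}(G)$, and $(\chi_1\times\dots\times\chi_m)(\underline x)=\prod_i\chi_i(x)$ is nonzero iff every $\chi_i\in\mathrm{Irr}^x(G)$. Hence $|\mathrm{Irr}^{\underline x}(G^m)|=|\mathrm{Irr}^x(G)|^m$, and likewise $|\mathrm{Irr}^{\underline x}(\mathrm{Sub}_G(x)^m)|=|\mathrm{Irr}^x(\mathrm{Sub}_G(x))|^m$. The ratio for $(G^m,\underline x)$ is $\rho^m$, which tends to infinity with $m$. This completes the proof of Theorem B. $\blacksquare$
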